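# A finitely axiomatizable complete theory with the independence property and without the strict order property

## 1. Nondegenerate pairings of $\mathbb F_2$-spaces

Throughout, formulas are first-order and have no parameters, tuples are finite, and $\mathfrak M$ is a monster model of the complete theory under discussion.

**Definition (IP).** A complete theory has the *independence property* if there are a formula $\varphi(\bar x,\bar y)$ and tuples $(\bar a_i)_{i\in\omega}$, $(\bar b_S)_{S\subseteq\omega}$ in $\mathfrak M$ such that $\mathfrak M\models\varphi(\bar a_i,\bar b_S)$ if and only if $i\in S$.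

**Definition (SOP).** A complete theory has the *strict order property* if there are a formula $\varphi(\bar x,\bar y)$ and tuples $(\bar b_i)_{i\in\omega}$ in $\mathfrak M$ such that $\varphi(\mathfrak M,\bar b_i)\subsetneq\varphi(\mathfrak M,\bar b_{i+1})$ for all $i$.

A theory is *finitely axiomatizable* if finitely many sentences of its language (equivalently, a single one) axiomatize it. We ask: **is there a finitely axiomatizable complete theory with IP but without SOP?** The question is taken from "Finitely axiomatizable omega-categorical theories", http://www.haverford.edu/math/lbutler/Lippel.pdf. The answer will be yes.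

If SOP is allowed, it is easy to force infinitely many elements with finitely many axioms. Dense linear orders without endpoints have a finitely axiomatized complete theory. It has SOP by $\varphi(x,y):\ x<y$, since $b_0<b_1<\cdots$ gives increasing initial segments. We must force infinity without an order, and we need IP as well.

If we drop "finitely axiomatizable", there is an easy example in which the part responsible for IP already costs only finitely many axioms.

**The theory $T_0$.** The language has unary predicates $V,W$, a ternary relation $\mathrm{Add}$ and a binary relation $\mathrm{Bil}$. The axioms say the following: $V,W$ partition the universe; $\mathrm{Add}\subseteq V^3\cup W^3$ is on each of $V,W$ the graph of an addition making it an $\mathbb F_2$-space; $\mathrm{Bil}\subseteq V\times W$, and $\beta(v,w):=1$ if $\mathrm{Bil}(v,w)$, $:=0$ otherwise, is bilinear on $V\times W$; for every $0\ne v\in V$ there is $w\in W$ with $\beta(v,w)=1$; for every $0\ne w\in W$ there is $v\in V$ with $\beta(v,w)=1$. These are finitely many sentences. Finally, for every $k$ there is the axiom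 $|V|\ge 2^k$.

The reason for choosing bilinear forms is the next lemma: nondegeneracy, a single axiom on each side, implies all finite extension axioms.

**Lemma 1.** Let $\beta:V\times W\to\mathbb F_2$ be bilinear, where $V,W$ are $\mathbb F_2$-spaces and $V$ is infinite.

(a) Suppose that for every $0\neq w\in W$ there is $v$ with $\beta(v,w)=1$. If $w_1,\dots,w_r\in W$ are linearly independent and $\varepsilon\in\mathbb F_2^r$, then
$$\{v\in V:\beta(v,w_i)=\varepsilon_i\text{ for all }i\}\quad\text{is infinite.}\tag{1}$$

(b) Suppose that for every $0\ne v\in V$ there is $w$ with $\beta(v,w)=1$. Then $W$ is infinite, and (1) holds with $V$ and $W$ exchanged.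

*Proof.* (a) The linear map $V\to\mathbb F_2^r$, $v\mapsto(\beta(v,w_i))_i$, is onto. Otherwise its image is killed by a nonzero functional $(c_i)$, so $\beta(v,\sum c_iw_i)=0$ for all $v$, while $\sum c_iw_i\neq0$, contradicting the hypothesis. So the set in (1) is a coset of a subgroup of finite index in the infinite group $V$.

(b) By the hypothesis $V$ embeds in the dual of $W$; if $W$ were finite, so would be $V$. Now apply (a) with the roles exchanged. $\square$

The second tool is a way to glue pairings along a common part. We shall use it three times.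

**Lemma 2 (gluing pairings).** Let $I$ be a finite set with at least two elements. For $i\in I$ let $P_i,Q_i$ be $\mathbb F_2$-spaces with a bilinear form $\beta_{ii}:P_i\times Q_i\to\mathbb F_2$. Let $P_C$ be a common subspace of all $P_i$ and $Q_C$ a common subspace of all $Q_i$, such that all $\beta_{ii}$ agree on $P_C\times Q_C$. For $i\ne j$ let $\beta_{ij}:P_i\times Q_j\to\mathbb F_2$ be bilinear with
$$\beta_{ij}(p,q)=\beta_{jj}(p,q)\ (p\in P_C,\,q\in Q_j),\qquad \beta_{ij}(p,q)=\beta_{ii}(p,q)\ (p\in P_i,\,q\in Q_C).\tag{2}$$
Put $P=\big(\bigoplus_iP_i\big)\big/\{(c_i)\in P_C^I:\sum c_i=0\}$ and define $Q$ in the same way from the $Q_i$ and $Q_C$.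

(a) The natural maps $P_i\to P$ are injective and agree on $P_C$. Viewing the $P_i$ as subspaces of $P$,
$$P_i\cap\sum_{j\ne i}P_j=P_C,\tag{3}$$
and in particular $P_i\cap P_j=P_C$ for $i\neq j$. The same holds for $Q$.

(b) $\beta(\sum p_i,\sum q_j)=\sum_{i,j}\beta_{ij}(p_i,q_j)$ is a well-defined bilinear form on $P\times Q$, and it restricts to $\beta_{ij}$ on $P_i\times Q_j$.

*Proof.* (a) If $x\in P_i$ maps to $0$, then the tuple with $x$ in place $i$ and $0$ elsewhere has the form $(c_j)$ with $\sum c_j=0$; hence $x=c_i=0$. For $c\in P_C$, the tuple with $c$ in places $i$ and $j$ and $0$ elsewhere lies in the subspace we divide by, so the maps agree on $P_C$. If $x_i=\sum_{j\ne i}x_j$ in $P$ with $x_l\in P_l$, then $(x_l)_{l\in I}$ lies in $P_C^I$, so $x_i\in P_C$. This gives (3).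

(b) Let $(c_i)\in P_C^I$ with $\sum c_i=0$ and let $q\in Q_j$. By (2), $\sum_i\beta_{ij}(c_i,q)=\sum_i\beta_{jj}(c_i,q)=\beta_{jj}(\sum_ic_i,q)=0$. Symmetrically, if $(d_j)\in Q_C^I$ with $\sum d_j=0$ and $p\in P_i$, then $\sum_j\beta_{ij}(p,d_j)=\beta_{ii}(p,\sum_jd_j)=0$. So the form on the direct sums passes to the quotients. $\square$

**Proposition 3.** $T_0$ is complete, has IP and does not have SOP. It is not finitely axiomatizable.

*Proof.* Call a subset $A$ of a pairing structure *closed* if $V\cap A$ and $W\cap A$ are subspaces. Intersections of closed sets are closed, and the closure $\mathrm{cl}(X)$ consists of the spans of $X\cap V$ and $X\cap W$. It is finite if $X$ is.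

**Step 1: completeness, by back and forth between finite closed sets.** Let $M\models T_0$. Let $E$ be any structure satisfying the pairing axioms, not necessarily nondegenerate. Let $A\subseteq E$ be finite and closed, $f:A\to M$ an embedding with closed image $A'$, and $b\in V(E)\setminus A$. Let $w_1,\dots,w_r$ be a basis of $W(A)$. By Lemma 1(a) there are infinitely many $b'\in V(M)$ with $\beta(b',f(w_i))=\beta(b,w_i)$ for all $i$; choose one outside the finite set $A'$. Then $b\mapsto b'$ extends $f$ linearly to $V(A)+\langle b\rangle$, injectively, and preserves $\beta$. For $b\in W(E)\setminus A$ use Lemma 1(b). So isomorphisms between finite closed subsets of two models of $T_0$ form a back-and-forth system; it contains the map of the zeros $\{0_V,0_W\}$. Hence all models are elementarily equivalent, and all these isomorphisms are partial elementary maps. Moreover, every finite pairing structure embeds in every model of $T_0$. $T_0$ is consistent: take bases $(\epsilon_k)_{k\in\omega}$ of $V$ and $(f_k)_{k\in\omega}$ of $W$ with $\beta(\epsilon_k,f_l)=\delta_{kl}$.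

**Step 2: IP.** Let $(a_i)_{i<\omega}$ in $V(\mathfrak M)$ be linearly independent. By Lemma 1(b), for $S\subseteq\omega$ the conditions $\beta(a_i,y)=1$ ($i\in S$), $\beta(a_i,y)=0$ ($i\notin S$) on $y\in W$ are finitely satisfiable. Let $b_S$ realize them. So $\mathrm{Bil}(x,y)$ has IP.

**Step 3: from SOP to two conjugate points of a $\Delta$-system.** Suppose $\varphi(\bar x,\bar y)$ has SOP. Let $\Theta(\bar y,\bar y')$ express $\varphi(\mathfrak M,\bar y)\subsetneq\varphi(\mathfrak M,\bar y')$. It is transitive and irreflexive, and there are $(b_i)_{i<\omega}$ with $\Theta(b_i,b_j)$ for $i<j$. The $b_i$ are distinct $k$-tuples. Put $B_i=\mathrm{cl}(b_i)$, so $|B_i|\le 2^{k+1}$. A finite set contains only finitely many $k$-tuples, so after thinning out the $B_i$ are distinct.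

Let $C_0$ be a set of maximal size that is contained in infinitely many $B_i$. By maximality each point outside $C_0$ lies in only finitely many of these. So we can choose greedily infinitely many of them whose parts outside $C_0$ are pairwise disjoint. Hence for indices in an infinite set, $B_i\cap B_j=C$ for $i\ne j$, where $C=C_0$, and $C$ is closed. Sizes are bounded and the language is finite, so there are only finitely many isomorphism types of $(B_i,b_i)$ over $C$. So there are $i<j$ and an isomorphism $g:B\to B'$, where $B=B_i$, $B'=B_j$, which is the identity on $C$ and takes $b=b_i$ to $b'=b_j$.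

**Step 4: going round a triangle.** For $i\in\mathbb Z/3$ take a copy $h_i:B\to X_i$ with $h_i|_C=\mathrm{id}$, the $X_i$ meeting pairwise only in $C$. Let $P_i=V(X_i)$, $Q_i=W(X_i)$, and prescribe mixed forms
$$\beta_{i,i+1}(h_iv,h_{i+1}w)=\beta(v,gw),\qquad \beta_{i+1,i}(h_{i+1}v,h_iw)=\beta(gv,w)\qquad(v,w\in B).$$
These satisfy (2). For instance, for $v\in V(C)$ we have $\beta(v,gw)=\beta(gv,gw)=\beta(v,w)$, which is the value in $X_{i+1}$. For $w\in W(C)$ we have $\beta(v,gw)=\beta(v,w)$, which is the value in $X_i$. The second form is checked in the same way. Lemma 2 gives a finite pairing structure $E$. By (3) and $B\cap B'=C$, the maps $h_i$ on $B$ and $h_{i+1}g^{-1}$ on $B'$ combine to an isomorphism $d_i$ from $\mathrm{cl}(B\cup B')$ onto $\mathrm{cl}(X_i\cup X_{i+1})\subseteq E$. It respects the form: for $v\in B$, $w'\in B'$ we have $\beta(h_iv,h_{i+1}g^{-1}w')=\beta(v,w')$, and similarly for $v'\in B'$, $w\in B$. By Step 1 we may take $E\subseteq\mathfrak M$, and $d_i$ is elementary. It takes $(b,b')$ to $(h_ib,h_{i+1}b)$. So $\Theta(h_0b,h_1b)$, $\Theta(h_1b,h_2b)$, $\Theta(h_2b,h_0b)$,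 which contradicts transitivity and irreflexivity.

**Step 5: $T_0$ is not finitely axiomatizable.** If a sentence $\sigma$ axiomatized $T_0$, then by compactness $\sigma$ would follow from the pairing axioms, nondegeneracy and $|V|\ge2^k$ for some $k$. The finite structure $V=W=\mathbb F_2^k$ (two disjoint copies) with the dot product satisfies these, hence satisfies $\sigma$, though it is no model of $T_0$. $\square$

What changes in general? Only the last list of axioms, $|V|\ge2^k$ for all $k$, has to be replaced by finitely many axioms, and completeness must survive. The new axioms will make closures infinite, so Steps 1 and 3 must be redone with countable closed sets. Here is what we shall prove.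

**Theorem A.** There is a finite set $T$ of sentences in a finite language such that $T$ is consistent and complete, has only infinite models, has the independence property (IP), and does not have the strict order property (SOP).

**Theorem B.** The theory $T$ (the one constructed in Section 3) is supersimple. All its 1-types have SU-rank $\le2$, and the value $2$ is attained.

## 2. Chains of dual pairs, and the cycles that spoil them

To force $V$ to be infinite, use many pairs $(V_n,W_n)$, indexed by points $n$ of a base $N$ carrying a bijection $S_1$. Require that passing from $n$ to $S_1n$ lowers the dimension by exactly one: $V_{S_1n}$ is a quotient of $V_n$ by a subspace $\{0,e_n\}$, and dually $W_{S_1n}$ is the annihilator of $e_n$ in $W_n$. A map $\pi$ sends each vector to its base point; $V_n$ and $W_n$ are the vectors of $V$, $W$ over $n$. The axioms are as follows, for all $n\in N$.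

- (D1) $\mathrm{Add}\subseteq\bigcup_{n\in N}(V_n^3\cup W_n^3)$. $V_n$ and $W_n$ are nonempty, and $\mathrm{Add}$ is on each of them the graph of an operation making it an abelian group of exponent dividing $2$, i.e. an $\mathbb F_2$-space.
- (D2) $t$ maps $V_n$ homomorphically *onto* $V_{S_1n}$, with kernel of exactly two elements $\{0,e_n\}$.
- (D3) $s$ maps $W_{S_1n}$ homomorphically and injectively into $W_n$.
- (D4) $\mathrm{Bil}\subseteq\bigcup_nV_n\times W_n$, and $\beta(v,w):=1$ if $\mathrm{Bil}(v,w)$, $:=0$ otherwise, is bilinear on each $V_n\times W_n$.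
- (D5) $\beta(v,sw)=\beta(tv,w)$ for $v\in V_n$, $w\in W_{S_1n}$.
- (D6) If $w\in W_n$ and $\beta(e_n,w)=0$, then $w\in s(W_{S_1n})$.
- (D7) For every $0\ne v\in V_n$ there is $w\in W_n$ with $\beta(v,w)=1$.
- (D8) For every $0\ne w\in W_n$ there is $v\in V_n$ with $\beta(v,w)=1$.

The zero of $V_n$ is the unique $v\in V_n$ with $\mathrm{Add}(v,v,v)$, and similarly for $W_n$. So $0$ and $e_n$ are definable from $n$, and these are finitely many first-order sentences. The converse of (D6) is automatic, as $\beta(e_n,sw)=\beta(te_n,w)=0$.

**Infinite fibres.** By (D2) every $V_n$ is infinite: if $|V_n|=2^m$, then $|V_{S_1^jn}|=2^{m-j}$ for all $j\ge0$, which is absurd for $j=m+1$. With (D7), $W_n$ is infinite too, by Lemma 1(b).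

So infinity is forced. Is the theory complete if the base is just a nonempty set $N$ with a bijection $S_1$? It is not. Let $V^*$ have basis $\epsilon_0,\epsilon_1,\dots$, let $W^*$ have basis $f_0,f_1,\dots$, with $\beta(\epsilon_k,f_l)=\delta_{kl}$, and put
$$t\epsilon_0=0,\quad t\epsilon_{k+1}=\epsilon_k,\qquad sf_k=f_{k+1}.$$
Take $N=\mathbb Z/c$ with $S_1n=n+1$, put a copy of $(V^*,W^*)$ over each point, and let $t$ (from $V_n$ to $V_{n+1}$) and $s$ (from $W_{n+1}$ to $W_n$) be these shifts. Then $e_n=\epsilon_0$; (D5) reads $\delta_{k,l+1}=\delta_{k-1,l}$ for $k\ge1$ and $0=0$ for $k=0$; (D6) holds since $\beta(\epsilon_0,w)=0$ means that $f_0$ does not occur in $w$; the other axioms are clear. The same works with $N=\mathbb Z$. The sentence $\exists n\,(S_1^cn=n)$ holds for $N=\mathbb Z/c$ and fails for $N=\mathbb Z$. Adding the axioms $S_1^cn\ne n$ for $c\le K$ does not help, because cycles of length $K+1$ remain. This is the exact obstacle: finitely many axioms must make the action on the base free.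

Finitely many labels on the points of a $\mathbb Z$-base, with a rule for neighbors, do not help either. If $\omega:\mathbb Z\to\mathcal U$ is a valid labeling, then $\omega(i)=\omega(j)$ for some $i<j$, and the block $\omega(i),\dots,\omega(j-1)$ closes up to a valid labeling of a cycle of length $j-i$. In dimension two this argument breaks down.

## 3. A free base from Wang tilings, and the axioms of $T$

**Definition (Wang tiles).** A *Wang tile* is a unit square with a color on each of its four sides. For a finite set $\mathcal U$ of tiles, a map $\omega:\mathbb Z^2\to\mathcal U$ is a *valid tiling* if for all $g\in\mathbb Z^2$ the right color of $\omega(g)$ equals the left color of $\omega(g+(1,0))$, and the top color of $\omega(g)$ equals the bottom color of $\omega(g+(0,1))$. The set of valid tilings is $\Omega$. It is *aperiodic* if no $\omega\in\Omega$ has a nonzero period, and *minimal* if every shift-orbit is dense in $\Omega$ (for the product topology).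

One tile with all sides of the same color gives a one-point $\Omega$, which is minimal but not aperiodic. Two monochromatic tiles of different colors give two constant tilings, and $\Omega$ is not minimal. We need both properties. Aperiodicity will give freeness; minimality will make any two orbits look alike on finite pieces, which completeness requires.

**Fact 4** (S. Labbé, *A self-similar aperiodic set of 19 Wang tiles*, Geom. Dedicata 201 (2019) 81–109). There is a finite set $\mathcal U$ of Wang tiles such that $\Omega\subseteq\mathcal U^{\mathbb Z^2}$ is nonempty, aperiodic and minimal.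

Apart from textbook theorems, this is the only external input for Theorem A. We fix such a $\mathcal U$.

**Lemma 5 (recurrence).** If a finite pattern occurs in some tiling of $\Omega$, then it occurs at infinitely many positions in every $\omega\in\Omega$.

*Proof.* By compactness of $\mathcal U^{\mathbb Z^2}$ there are $g_k\to\infty$ in $\mathbb Z^2$ such that the translates $x\mapsto\omega(x+g_k)$ converge. The limit $\omega''$ is in $\Omega$, since $\Omega$ is closed and shift-invariant. The tilings with the given pattern at the origin form a nonempty open subset of $\Omega$ (after translating), so by minimality the pattern occurs in $\omega''$, say at $h$. Then it occurs in $\omega$ at $g_k+h$ for all large $k$, and these are infinitely many positions. $\square$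

**The language $L$.** Finite and one-sorted: unary predicates $N,V,W$ and $U_\tau$ ($\tau\in\mathcal U$); unary functions $S_1,S_2,S_1^{-1},S_2^{-1},\pi,t,s$; a ternary relation $\mathrm{Add}$; a binary relation $\mathrm{Bil}$. Functions act as the identity outside their intended domain, which is $N$ for $S_i^{\pm1}$, $V\cup W$ for $\pi$, $V$ for $t$, $W$ for $s$. We write $V_n=\{v\in V:\pi(v)=n\}$, $W_n=\{w\in W:\pi(w)=n\}$. The base axioms are:

- (B1) $N,V,W$ partition the universe; $\pi$ maps $V\cup W$ into $N$; the above conventions hold.
- (B2) $S_1,S_2$ restrict to commuting bijections of $N$ with inverses $S_1^{-1},S_2^{-1}$. The $U_\tau$ partition $N$. For $x\in N$ the matching rules hold between $x$ and $S_1x$ (horizontally) and between $x$ and $S_2x$ (vertically).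
- (B3) $N\ne\emptyset$.

**$T^-$** consists of (B1), (B2), (D1)–(D6). **$T$** is $T^-$ together with (B3), (D7), (D8). Both are finite. For convenience the empty structure also counts as a model of $T^-$.

**Freeness.** Let $E\models T^-$ and $x\in N(E)$. Letting $\omega_x(i,j)$ be the tile of $S_1^iS_2^jx$ we get $\omega_x\in\Omega$ by (B2). If $S_1^iS_2^jx=x$, then $(i,j)$ is a period of $\omega_x$, so $(i,j)=0$. Hence $\mathbb Z^2$ acts freely on $N(E)$. A *row* is an $S_1$-orbit $\rho\subseteq N(E)$. It is a copy of $\mathbb Z$, ordered so that $S_1$ is $+1$, and we write $n+j:=S_1^jn$.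

The relations and functions $\mathrm{Add},\mathrm{Bil},t,s,\pi$ on vectors stay over a single row. So an isomorphism of two $T^-$-structures is a bijection of the bases respecting $S_1,S_2$ and tiles, together with, for each row, an isomorphism of the fibres over it onto the fibres over the image row, respecting addition, $t$, $s$, $\beta$. We use this constantly.

## 4. Closed sets

In $T_0$ we extended maps between subspaces. The following sets take over this role.

**Definition (closed).** Let $E\models T^-$. A set $A\subseteq E$ is *closed* if $N(A):=N\cap A$ is closed under $S_i^{\pm1}$; $\pi(A)\subseteq N(A)$; for $n\in N(A)$, $V_n(A):=V_n\cap A$ and $W_n(A):=W_n\cap A$ are subspaces of $V_n(E)$, $W_n(E)$; for all $v\in V(E)$, $v\in A\Leftrightarrow tv\in A$; and for all $w\in W(E)$, $w\in A\Leftrightarrow sw\in A$.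

**Lemma 6.** $A\subseteq E$ is closed if and only if $A$ is the universe of a substructure of $E$ satisfying $T^-$.

*Proof.* ($\Leftarrow$) $A$ is closed under the functions; this gives the conditions on $S_i^{\pm1}$ and $\pi$ and the implications $v\in A\Rightarrow tv\in A$, $w\in A\Rightarrow sw\in A$. For $n\in N(A)$, (D1) in $A$ says that $V_n(A)$, $W_n(A)$ are nonempty and closed under the addition of $E$; so they are subspaces, with the same zeros. The kernels of $t$ on $V_n(A)$ and on $V_n(E)$ both have two elements, so they coincide; thus $e_n\in A$, and $e_n$ is the same in $A$ and $E$.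

Let $tv\in A$ and $n=\pi(v)$. Then $n+1=\pi(tv)\in N(A)$, so $n\in N(A)$. By (D2) in $A$ there is $u\in V_n(A)$ with $tu=tv$. Then $v-u\in\{0,e_n\}\subseteq A$, so $v\in A$.

Let $sw\in A$ with $w\in W_{n+1}(E)$. Then $n=\pi(sw)\in N(A)$ and $\beta(e_n,sw)=\beta(te_n,w)=0$. By (D6) in $A$, $sw=sw'$ with $w'\in W_{n+1}(A)$. By injectivity $w=w'\in A$.

($\Rightarrow$) $A$ is closed under all functions. (B1), (B2), (D3), (D4), (D5) are inherited, and (D1) holds because $V_n(A),W_n(A)$ are subspaces. (D2): let $v'\in V_{n+1}(A)$. Then $n\in N(A)$; lift $v'$ to $v\in V_n(E)$; as $tv=v'\in A$, $v\in A$. As $te_n=0\in A$, also $e_n\in A$, so the kernel in $A$ is $\{0,e_n\}$. (D6): if $w\in W_n(A)$ and $\beta(e_n,w)=0$, then $w=sw'$ with $w'\in W_{n+1}(E)$, and $sw'\in A$ gives $w'\in A$. $\square$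

**Consequences.** Intersections and directed unions of closed sets are closed, so every $X\subseteq E$ has a closure $\mathrm{cl}(X)$. It is obtained by iterating finite-valued operations: apply $S_i^{\pm1},\pi,t,s$; add the zeros of $V_n,W_n$; form sums; take $t$-preimages (at most two) and $s$-preimages (at most one). Each is definable without parameters. Hence
$$|\mathrm{cl}(X)|\le|X|+\aleph_0,\qquad \mathrm{cl}(X)=\bigcup\{\mathrm{cl}(X_0):X_0\subseteq X\text{ finite}\},\qquad\mathrm{cl}(X)\subseteq\mathrm{acl}(X).\tag{4}$$
If $E$ is closed in $E'$, then by Lemma 6 a subset of $E$ is closed in $E$ if and only if it is closed in $E'$, so closures computed in $E$ and $E'$ agree. The image of an embedding of $T^-$-structures is closed. Note that $\mathrm{cl}(\emptyset)=\emptyset$, and that $\mathrm{cl}(X)$ is infinite for $X\neq\emptyset$, since it contains a $\mathbb Z^2$-orbit.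

## 5. Rows as filtered pairings

A closed set contains infinitely many linked spaces $V_n,W_n$ over each row. This section replaces them by one pair of spaces per row, so that closed sets again become pairs of subspaces, as in $T_0$.

**Definition (filtered pairing).** A *filtered pairing* $(P,(F_n)_{n\in\mathbb Z},Q,\hat\beta)$ consists of $\mathbb F_2$-spaces $P,Q$, subspaces $F_n\subseteq F_{n+1}\subseteq P$ with $|F_{n+1}/F_n|=2$, and a bilinear $\hat\beta:P\times Q\to\mathbb F_2$ such that each $q\in Q$ annihilates some $F_n$.

**Example.** Let $P$ have basis $(\epsilon_k)_{k\in\mathbb Z}$, $Q$ basis $(f_k)_{k\in\mathbb Z}$, $F_n=\langle\epsilon_k:k<n\rangle$, $\hat\beta(\epsilon_k,f_l)=\delta_{kl}$. A finite sum of $f_l$'s annihilates $F_n$ as soon as $n$ is at most all the $l$ that occur.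

**From filtered pairings to rows.** Define over the row $\mathbb Z$
$$V_n=P/F_n,\qquad W_n=F_n^\perp=\{q\in Q:\hat\beta(F_n,q)=0\},$$
with $t:P/F_n\to P/F_{n+1}$ the projection, $s:W_{n+1}\to W_n$ the inclusion, and $\beta$ induced by $\hat\beta$, which is well defined since $F_n\perp W_n$. (Formally one takes disjoint copies of the $V_n$, $W_n$.) Then (D1)–(D6) hold on this row. (D1), (D3), (D4) are clear. In (D2) the kernel is $F_{n+1}/F_n$. In (D5), for $v=p+F_n$ and $w=q$, both sides are $\hat\beta(p,q)$. For (D6), $e_n$ spans $F_{n+1}/F_n$, so $q\in F_n^\perp$ with $\beta(e_n,q)=0$ lies in $F_{n+1}^\perp$.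

**From rows to filtered pairings.** Let $\rho$ be a row in $E\models T^-$. Put
$$P_\rho(E)=\{(p_n)_{n\in\rho}:p_n\in V_n,\ tp_n=p_{n+1}\},\qquad F_n=\{p\in P_\rho(E):p_n=0\},\qquad Q_\rho(E)=\varinjlim W_n,$$
the limit along the injections $s$, i.e. as $n\to-\infty$. We view $W_{n+1}\subseteq W_n\subseteq Q_\rho(E)$, so that $w$ and $sw$ are the same element of $Q_\rho(E)$. For $q\in W_n$ put $\hat\beta(p,q)=\beta(p_n,q)$. This does not depend on $n$, since $\beta(p_n,sw)=\beta(tp_n,w)=\beta(p_{n+1},w)$ by (D5).

In the row built from the example, $P_\rho$ consists of all formal sums $\sum_kc_k\epsilon_k$ with $c_k=0$ for all large $k$; infinitely many negative $k$ may occur. So $P_\rho$ can be larger than the $P$ one started from. This does no harm, as $P/F_n$ is the same.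

**Lemma 7.** Let $E\models T^-$.

(a) For a row $\rho$, the map $P_\rho(E)\to V_n$, $p\mapsto p_n$, is onto with kernel $F_n$; $|F_{n+1}/F_n|=2$; and $W_n=F_n^\perp$ in $Q_\rho(E)$. So $(P_\rho(E),F_n,Q_\rho(E),\hat\beta)$ is a filtered pairing, and the row is canonically the one obtained from it.

(b) For closed $A\subseteq E$ and a row $\rho\subseteq N(A)$, $P_\rho(A)$ is identified with $\{p\in P_\rho(E):p_n\in A\text{ for some (equivalently all) }n\in\rho\}$. It contains $\bigcup_nF_n$ (so $F_n$ is the same for $A$ and $E$), and $Q_\rho(A)\le Q_\rho(E)$. Moreover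
$$A\mapsto\big(N(A),(P_\rho(A),Q_\rho(A))_{\rho\subseteq N(A)}\big)$$
is a bijection from the closed subsets of $E$ onto the systems consisting of an $S_i^{\pm1}$-closed $N'\subseteq N(E)$ and, for each row $\rho\subseteq N'$, subspaces $\bigcup_nF_n\le P'_\rho\le P_\rho(E)$ and $Q'_\rho\le Q_\rho(E)$. It and its inverse respect inclusion.

(c) For closed $A,A'$: $N(A\cap A')=N(A)\cap N(A')$, and for rows $\rho$ in this set $P_\rho(A\cap A')=P_\rho(A)\cap P_\rho(A')$, likewise for $Q$. Also $N(\mathrm{cl}(A\cup A'))=N(A)\cup N(A')$. On rows in $N(A)\setminus N(A')$ the closure $\mathrm{cl}(A\cup A')$ coincides with $A$, and symmetrically. On rows $\rho\subseteq N(A)\cap N(A')$, $P_\rho(\mathrm{cl}(A\cup A'))=P_\rho(A)+P_\rho(A')$, likewise for $Q$.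

*Proof.* (a) Given $v\in V_n$, put $p_{n+j}=t^jv$ for $j\ge0$ and lift successively along $t$ to get $p_{n-1},p_{n-2},\dots$. So the map is onto; its kernel is $F_n$ by definition, and $F_n\subseteq F_{n+1}$. The map $F_{n+1}\to\ker t|_{V_n}$, $p\mapsto p_n$, is onto by the same lifting, with kernel $F_n$; so $|F_{n+1}/F_n|=2$. Clearly $W_n\subseteq F_n^\perp$; in particular each $q\in Q_\rho(E)$ annihilates some $F_n$. Conversely let $q\in F_n^\perp$, say $q\in W_m$. If $m\ge n$, then $q\in W_m\subseteq W_n$. If $m<n$, choose $p\in F_{m+1}\subseteq F_n$ with $p_m=e_m$. Then $\beta(e_m,q)=\hat\beta(p,q)=0$, so $q\in W_{m+1}$ by (D6). Iterating, we reach $q\in W_n$.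

(b) "Some" and "all" are equivalent because $v\in A\Leftrightarrow tv\in A$. If $p\in F_n$, then $p_n=0\in A$, so $p\in P_\rho(A)$. Clearly $Q_\rho(A)=\bigcup_nW_n(A)\le Q_\rho(E)$.

Given a system, let $A$ consist of $N'$ and, for $n\in\rho\subseteq N'$, of the image $V_n(A)$ of $P'_\rho$ in $V_n$ and of $W_n(A)=Q'_\rho\cap W_n$. This $A$ is closed. Indeed, if $v=p_n$ with $p\in P'_\rho$, then $tv=p_{n+1}\in A$. If $v\in V_n$ and $tv=p_{n+1}$ with $p\in P'_\rho$, then $v-p_n\in\ker t$, so $v=(p+f)_n$ with $f\in F_{n+1}\subseteq P'_\rho$, and $v\in A$. For $w\in W_{n+1}$, $w$ and $sw$ are the same element of $Q_\rho(E)$, so $w\in A\Leftrightarrow sw\in A$. The remaining conditions are immediate. The system is recovered from $A$: if $p_n=p'_n$ with $p'\in P'_\rho$, then $p-p'\in F_n\subseteq P'_\rho$, so $p\in P'_\rho$; and $Q'_\rho=\bigcup_n(Q'_\rho\cap W_n)$ since $Q_\rho(E)=\bigcup_nW_n$.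

Conversely, a closed $A$ is recovered from its system. $V_n(A)$ is the image of $P_\rho(A)$, by (a) applied to $A$. Let $w\in W_n\cap Q_\rho(A)$; then $w$ equals, in $Q_\rho(E)$, some $w'\in W_m(A)$. If $m\ge n$, then $w=s^{m-n}w'\in A$. If $m<n$, then $s^{n-m}w=w'\in A$, so $w\in A$. Thus $W_n\cap Q_\rho(A)=W_n(A)$. Both directions respect inclusion.

(c) The first statement follows from the descriptions in (b). For the second, $\mathrm{cl}(A\cup A')$ is the least closed set containing $A$ and $A'$, so it corresponds to the least system containing the systems of $A$ and $A'$. That is the one with base $N(A)\cup N(A')$ and with the stated data. $\square$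

In the same way, for a closed $A$ and one more vector $a$ over a row $\rho\subseteq N(A)$: if $a\in V_n$ and $p\in P_\rho(E)$ with $p_n=a$, then $\mathrm{cl}(A\cup\{a\})$ is obtained from $A$ by replacing $P_\rho(A)$ with $P_\rho(A)+\langle p\rangle$; if $a\in W_n$, by replacing $Q_\rho(A)$ with $Q_\rho(A)+\langle a\rangle$.

**Isomorphisms.** Linear bijections $P\to P'$, $Q\to Q'$ which map $F_n$ onto $F'_n$ (for corresponding $n$) and preserve $\hat\beta$ form an *isomorphism of filtered pairings*. It induces an isomorphism of the corresponding rows, since $P/F_n$, $F_n^\perp$ and the maps between them are defined from these data.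

**Example: the closure of a point.** For $n\in N(E)$, $\mathrm{cl}(n)$ is the least closed set whose base contains $n$: its base is $\mathbb Z^2n$, with $P'=\bigcup_nF_n$ and $Q'=0$ on each row. So it contains $e_n$, both $t$-preimages of $e_{n+1}$ in $V_n$, and so on, but no nonzero element of $W$.

## 6. A model of $T$

**Lemma 8.** $T$ is consistent, and all its models are infinite.

*Proof.* Take $\omega\in\Omega$ and $N=\mathbb Z^2$ with tiles given by $\omega$ and the usual shifts. On each row $\mathbb Z\times\{j\}$ put the row of the filtered pairing in the example of Section 5. There $W_n=\langle f_k:k\ge n\rangle$, and $V_n=P/F_n$ has as basis the images of the $\epsilon_k$, $k\ge n$. If $0\ne v\in V_n$, some $\epsilon_k$ with $k\ge n$ occurs in $v$, and $\beta(v,f_k)=1$. If $0\neq w\in W_n$, some $f_k$ with $k\ge n$ occurs in $w$, and $\epsilon_k$ gives the value $1$. So (D7), (D8) hold. All models are infinite by (B3) and freeness. $\square$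

## 7. Extending embeddings; completeness and IP

In a model of $T$ all $V_n$ and $W_n$ are infinite and (D7), (D8) hold, so Lemma 1 gives (1), in both versions, in every fibre. The next lemma replaces Step 1 of Proposition 3. Closed sets are now infinite, so we work in saturated models. We use that a $\lambda^+$-saturated model realizes every finitely satisfiable set of formulas in countably many variables over at most $\lambda$ parameters: extend it to a complete type and realize the variables one after another.

**Lemma 9.** Let $\lambda\ge\aleph_0$, $M\models T$ be $\lambda^+$-saturated, $E\models T^-$, $A\subseteq E$ closed, $|A|\le\lambda$, $f:A\to M$ an embedding, $b\in E$. Then there are a closed $B\subseteq E$ with $A\cup\{b\}\subseteq B$, $|B|\le\lambda$, and an embedding $B\to M$ extending $f$.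

*Proof.* Put $A'=f(A)$, which is closed in $M$. For rows $\rho\subseteq N(A)$, $f$ induces isomorphisms $P_\rho(A)\to P_{f\rho}(A')$, $Q_\rho(A)\to Q_{f\rho}(A')$, again denoted $f$, preserving $\hat\beta$ and mapping $F_n$ onto $F_{f(n)}$; by Lemma 7(b) the $F_n$ are the same in $A$ and $E$, and likewise in $A'$ and $M$. We may assume $b\notin A$.

**Case 1: $b\in N$.** The aim is a point of $M$ with the same tiling as $b$, off $A'$. Consider the conditions on $y$: $N(y)$; $S_1^iS_2^jy$ has tile $\omega_b(i,j)$, for all $(i,j)$; $y\neq a'$ for $a'\in N(A')$. They are finitely satisfiable: take any $x\in N(M)$, which exists by (B3); by Lemma 5 each finite pattern of $\omega_b$ occurs at infinitely many positions of $\omega_x$, and these give distinct points by freeness. Let $b'$ realize them. As $N(A')$ is closed under $S_i^{\pm1}$, the orbit of $b'$ is disjoint from $N(A')$; likewise the orbit of $b$ is disjoint from $N(A)$.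

Let $B$ be the closed set given by Lemma 7(b) with base $N(A)\cup\mathbb Z^2b$, with the data of $A$ on rows of $A$, and with $P'=\bigcup F_n$, $Q'=0$ on rows of $\mathbb Z^2b$. Map $S_1^iS_2^jb\mapsto S_1^iS_2^jb'$; this is well defined and injective by freeness, and it respects tiles. For a new row $\rho$ and its image $\rho'$ choose $p^{(m)}\in F_{m+1}\setminus F_m$ for $m\in\rho$, and likewise $p'^{(m')}$ in $M$ for $m'\in\rho'$. On $\rho$, $V_n(B)=\bigcup_{m\ge n}F_{m+1}/F_n$ has basis $\{p^{(m)}_n:m\ge n\}$, and $t\,p^{(m)}_n=p^{(m)}_{n+1}$, which for $m\ge n$ is $0$ exactly when $m=n$. The same holds for the $p'^{(m')}$ in $M$. So $p^{(m)}_n\mapsto p'^{(m')}_{n'}$ (for corresponding indices) gives injective linear maps commuting with $t$. As $W_n(B)=\{0\}$ on $\rho$, sending $0$ to $0$ there completes an embedding of $B$ extending $f$. Clearly $|B|\le\lambda$.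

**Case 2: $b\in V_n$, $n\in N(A)$.** Let $\rho$ be the row of $n$, $n'=f(n)$, $\rho'=f(\rho)$. Choose $p\in P_\rho(E)$ with $p_n=b$; then $p\notin P_\rho(A)$. The aim is $p'\in P_{\rho'}(M)\setminus P_{\rho'}(A')$ with
$$\hat\beta(p',f(q))=\hat\beta(p,q)\quad\text{for all }q\in Q_\rho(A).\tag{5}$$
Consider the conditions on variables $(y_m)_{m\in\rho,\,m\le n}$: $y_m\in V_{f(m)}$; $ty_m=y_{m+1}$ for $m<n$; $\beta(y_m,f(q))=\hat\beta(p,q)$ for $q\in W_m(A)$; $y_n\ne a'$ for $a'\in V_{n'}(A')$. For a finite part choose $J\ge0$ such that all occurring $m$ are $\ge n-J$. Suppose $y\in V_{n'-J}(M)$ and put $y_m:=t^{\,m-(n-J)}y$. By (D5), the conditions on the $y_m$ become $\beta(y,f(q_i))=\hat\beta(p,q_i)$ for finitely many $q_i\in W_{n-J}(A)$, together with the condition that $t^Jy$ avoids finitely many elements. The required values are linear in $q$, and $f$ is linear and injective, so we may replace the $q_i$ by a basis of their span, whose $f$-image is linearly independent. By (1) there are infinitely many such $y$. As $t^J$ has finite kernel, infinitely many values $t^Jy$ occur, so a suitable $y$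 exists.

By saturation the conditions are realized; this gives $p'_{m'}$ for $m'\le n'$, and we set $p'_{n'+j}=t^jp'_{n'}$ for $j\ge0$. Since $p'_{n'}\notin A'$, $p'\notin P_{\rho'}(A')$. Every $q\in Q_\rho(A)$ lies in some $W_m(A)$ with $m\le n$, so (5) holds.

The linear map $P_\rho(A)+\langle p\rangle\to P_{\rho'}(A')+\langle p'\rangle$ extending $f$ by $p\mapsto p'$, together with $f$ on $Q_\rho(A)$, is an isomorphism of filtered pairings; recall that $F_m\subseteq P_\rho(A)$. So it yields an embedding, extending $f$, of the closed set $B$ obtained from $A$ by replacing $P_\rho(A)$ with $P_\rho(A)+\langle p\rangle$. We have $b=p_n\in B$, and $|B|\le\lambda$ since each $V_m(B)$ is at most twice as large as $V_m(A)$.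

**Case 3: $b\in W_n$, $n\in N(A)$.** By Lemma 1(b) in the fibre over $f(n)$ (with the same reduction to independent vectors, and with infinitely many solutions, so that finitely many elements can be avoided) and by saturation there is $b'\in W_{f(n)}(M)\setminus A'$ with $\beta(f(v),b')=\beta(v,b)$ for all $v\in V_n(A)$. For $p\in P_\rho(A)$ we get $\hat\beta(f(p),b')=\beta(f(p_n),b')=\beta(p_n,b)=\hat\beta(p,b)$. By Lemma 7(b), $W_n\cap Q_\rho(A)=W_n(A)$, so $b\notin Q_\rho(A)$; likewise $b'\notin Q_{\rho'}(A')$. So $Q_\rho(A)+\langle b\rangle\to Q_{\rho'}(A')+\langle b'\rangle$, $b\mapsto b'$, together with $f$ on $P_\rho(A)$, is an isomorphism of filtered pairings, and we conclude as in Case 2.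

**Remaining case.** If $b\in V\cup W$ and $\pi(b)\notin N(A)$, apply Case 1 to $\pi(b)$, and then Case 2 or 3 if $b$ is still missing. $\square$

**Corollary 10.** (i) If in addition $|E|\le\lambda$, then $f$ extends to an embedding $E\to M$. (ii) If $M,M'\models T$ are $\lambda^+$-saturated, every isomorphism between closed subsets of $M$, $M'$ of size $\le\lambda$ is a partial elementary map. (iii) $T$ is complete.

*Proof.* (i) Iterate Lemma 9 transfinitely along an enumeration of $E$, taking unions at limits. (ii) By Lemma 9, applied with $E=M$ to an isomorphism and with $E=M'$ to its inverse, and since images of embeddings are closed, these isomorphisms form a back-and-forth system. (iii) The empty map is an isomorphism between closed subsets. So by (ii) any two $\aleph_1$-saturated models are elementarily equivalent, and every model has an $\aleph_1$-saturated elementary extension. $\square$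

From now on $\mathfrak M$ is a monster model of $T$; Corollary 10 applies to its small closed sets.

**Lemma 11.** $T$ has IP.

*Proof.* Let $n\in N(\mathfrak M)$ and let $(a_i)_{i<\omega}$ be linearly independent in the infinite space $V_n$. By Lemma 1(b), for each $S\subseteq\omega$ the conditions $y\in W_n$, $\beta(a_i,y)=1$ ($i\in S$), $\beta(a_i,y)=0$ ($i\notin S$) are finitely satisfiable, hence realized by some $b_S$. So $\mathrm{Bil}(x,y)$ has IP. $\square$

## 8. Amalgamation row by row

To repeat the triangle argument, we glue $T^-$-structures. First we glue with arbitrary compatible mixed forms, then along three given pairwise amalgams.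

**Lemma 12.** Let $I$ be finite with at least two elements. Let $X_i$ ($i\in I$) be $T^-$-structures and $C$ a common closed subset of all of them, with the same induced structure, such that $X_i\cap X_j=C$ for $i\ne j$. For each row $\rho\subseteq N(C)$ and $i\neq j$ let $\beta^\rho_{ij}:P_\rho(X_i)\times Q_\rho(X_j)\to\mathbb F_2$ be bilinear forms which, together with the forms $\beta^\rho_{ii}=\hat\beta$ of the $X_i$, satisfy (2) for $P_C=P_\rho(C)$, $Q_C=Q_\rho(C)$. Then there is $E\models T^-$ containing every $X_i$ as a closed set, with $|E|\le\sum_i|X_i|+\aleph_0$, such that: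

(a) $N(E)=\bigcup_iN(X_i)$; on a row in $N(X_i)\setminus N(C)$, $E$ coincides with $X_i$; on a row $\rho\subseteq N(C)$, $E$ is the row of a filtered pairing $(P,F_n,Q,\hat\beta)$, where $P,Q,\hat\beta$ are obtained by Lemma 2 from these forms.

(b) For $\emptyset\ne J\subseteq I$, $\mathrm{cl}(\bigcup_{j\in J}X_j)$ has base $\bigcup_{j\in J}N(X_j)$; on rows in $N(X_j)\setminus N(C)$, $j\in J$, it coincides with $X_j$; on a row $\rho\subseteq N(C)$ it is the row of the filtered pairing $(\sum_{j\in J}P_\rho(X_j),F_n,\sum_{j\in J}Q_\rho(X_j),\hat\beta)$.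

(c) $X_i\cap\mathrm{cl}(\bigcup_{j\ne i}X_j)=C$ for each $i\in I$.

*Proof.* **Step 1: construction of $E$.** Let $N(E)=\bigcup_iN(X_i)$ with the evident $S_i^{\pm1}$ and tiles. (B2) holds, since each $\mathbb Z^2$-orbit lies in some $N(X_i)$. As $N(C)$ is closed under $S_1^{\pm1}$, a row not contained in $N(C)$ is disjoint from $N(C)$ and lies in exactly one $N(X_i)$; give it the fibres of $X_i$. Let $\rho\subseteq N(C)$. By Lemma 7(b) the $F_n\subseteq P_\rho(C)$ are common to all $X_i$. Let $P,Q,\hat\beta$ be as in Lemma 2. Each $q=\sum_jq_j\in Q$ annihilates some $F_n$: on $F_n\subseteq P_\rho(C)$ the values of $q_j$ are computed in $X_j$ by (2), and there $q_j$ annihilates some $F_{n_j}$; take $n=\min_jn_j$. So $(P,F_n,Q,\hat\beta)$ is a filtered pairing; let it define the row $\rho$ of $E$. Every row satisfies (D1)–(D6), so $E\models T^-$.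

**Step 2: the sets in (b).** For $\emptyset\neq J\subseteq I$ let $E_J$ be the subset of $E$ described in (b). On $\rho\subseteq N(C)$ put $P_J=\sum_{j\in J}P_\rho(X_j)$, $Q_J=\sum_{j\in J}Q_\rho(X_j)$; then $F_n\subseteq P_J$, and the fibres of $E_J$ are $P_J/F_n\subseteq P/F_n$ and $Q_J\cap F_n^\perp\subseteq F_n^\perp$. These form the row of a filtered pairing, so $E_J$ is a substructure of $E$ satisfying $T^-$; by Lemma 6 it is closed. For $J=\{i\}$ it is $X_i$, by Lemma 7(a), since $\hat\beta$ extends the form of $X_i$. So every $X_i$ is closed in $E$, and $X_j\subseteq E_J$ for $j\in J$.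

Let $A\subseteq E$ be closed and contain all $X_j$, $j\in J$. Then $A$ contains the base of $E_J$ and its rows outside $N(C)$. On $\rho\subseteq N(C)$, $A$ contains all sums of elements of the $P_\rho(X_j)/F_n$, hence $P_J/F_n$. Let $q=\sum_{j\in J}q_j\in Q_J\cap F_n^\perp$. Choose $m\le n$ such that $q_j\in F_m^\perp$, i.e. $q_j\in W_m(X_j)$, for all $j\in J$. As an element of $W_m(E)$, $q$ is a sum of elements of $A$; that is, $s^{n-m}q\in A$, and so $q\in W_n(A)$ because $A$ is closed. Thus $E_J\subseteq A$, and $E_J=\mathrm{cl}(\bigcup_{j\in J}X_j)$.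

**Step 3: part (c).** Let $J=I\setminus\{i\}$. On $N$ and on rows outside $N(C)$, $X_i\cap E_J$ is contained in $C$, because $N(X_i)\cap N(X_j)=N(C)$ for $j\neq i$. On rows in $N(C)$ we use (3) and its analogue for $Q$. As $F_n\subseteq P_\rho(C)$,
$$P_\rho(X_i)/F_n\cap P_J/F_n=P_\rho(C)/F_n=V_n(C),\qquad Q_\rho(X_i)\cap Q_J\cap F_n^\perp=Q_\rho(C)\cap F_n^\perp=W_n(C).$$

**Step 4: cardinality.** There are at most $\sum|X_i|$ base points. Each $V_n(E)$ consists of sums of elements of the $V_n(X_i)$, and each element of $Q$ is a sum of elements $q_j\in\bigcup_mW_m(X_j)$. So $|E|\le\sum_i|X_i|+\aleph_0$. $\square$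

**Lemma 13 (three-amalgamation).** Let $X_0,X_1,X_2$ be $T^-$-structures and $C$ a common closed subset of all three, with the same induced structure. For $i\in\mathbb Z/3$ let $E_i$ be a $T^-$-structure in which $X_i,X_{i+1}$ are closed, $X_i\cap X_{i+1}=C$ and $E_i=\mathrm{cl}(X_i\cup X_{i+1})$. Then there are $E\models T^-$ and embeddings $E_i\to E$ agreeing on each $X_i$ (the two embeddings of $X_i$, from $E_i$ and $E_{i-1}$, coincide), with $|E|\le\sum_i|E_i|+\aleph_0$. Moreover, in $E$, $X_i\cap\mathrm{cl}(X_j\cup X_k)=C$ for $\{i,j,k\}=\{0,1,2\}$.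

*Proof.* **Step 1: the mixed forms.** Let $\rho\subseteq N(C)$. For $i\ne j$, $p\in P_\rho(X_i)$, $q\in Q_\rho(X_j)$ let $\beta_{ij}(p,q)$ be $\hat\beta(p,q)$ computed in the unique $E_k$ containing $X_i\cup X_j$. If $p\in P_\rho(C)$, then $p$ and $q$ both belong to the closed subset $X_j$ of $E_k$, so the value is the one computed in $X_j$. If $q\in Q_\rho(C)$, it is the one computed in $X_i$. So (2) holds, and Lemma 12 gives $E$ and the last claim. The cardinality bound follows from $X_i\subseteq E_i$.

**Step 2: the embeddings.** We show that $E_i\cong\mathrm{cl}_E(X_i\cup X_{i+1})$ over $X_i\cup X_{i+1}$. By Lemma 7(c), $N(E_i)=N(X_i)\cup N(X_{i+1})$, and on rows in $N(X_i)\setminus N(C)$ the structure $E_i$ coincides with $X_i$; similarly for $X_{i+1}$. By Lemma 12(b) the same is true of $\mathrm{cl}_E(X_i\cup X_{i+1})$. On $\rho\subseteq N(C)$, Lemma 7(c) gives $P_\rho(E_i)=P_\rho(X_i)+P_\rho(X_{i+1})$ and $P_\rho(X_i)\cap P_\rho(X_{i+1})=P_\rho(C)$. In $P$ the two subspaces also meet in $P_\rho(C)$, by (3). So $p_i+p_{i+1}\mapsto p_i+p_{i+1}$ is a well-defined linear bijection from $P_\rho(E_i)$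 onto $P_\rho(X_i)+P_\rho(X_{i+1})\subseteq P$, and it is the identity on each $F_n\subseteq P_\rho(C)$. The same holds for $Q$, and $\hat\beta$ is preserved by the choice of the $\beta_{ij}$. So we have an isomorphism of filtered pairings onto the one in Lemma 12(b), hence an isomorphism of rows. It is the identity on $X_i$ and $X_{i+1}$. $\square$

## 9. $T$ does not have SOP

This is the argument of Steps 3 and 4 of Proposition 3, with countable closures in place of finite ones. So we need a longer chain and the following textbook fact. **The $\Delta$-system lemma for countable sets:** if $\lambda$ is regular and uncountable and $\mu^{\aleph_0}<\lambda$ for all $\mu<\lambda$, then every family of $\lambda$ distinct countable sets has a subfamily of size $\lambda$ any two distinct members of which have the same intersection.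

**Step 1: a long chain.** Suppose $\varphi(\bar x,\bar y)$ has SOP. Let $\Theta(\bar y,\bar y')$ express $\varphi(\mathfrak M,\bar y)\subsetneq\varphi(\mathfrak M,\bar y')$. Then $\Theta$ is transitive and irreflexive and has an infinite chain. With $\lambda=(2^{\aleph_0})^+$, compactness gives $(b_\xi)_{\xi<\lambda}$ in $\mathfrak M$ with $\Theta(b_\xi,b_\eta)$ for $\xi<\eta$. The $b_\xi$ are distinct.

**Step 2: a $\Delta$-system of closures.** Let $B_\xi=\mathrm{cl}(b_\xi)$, which is countable, and infinite since it contains a $\mathbb Z^2$-orbit. Each countable set equals $B_\xi$ for at most countably many $\xi$, since $b_\xi$ is a finite tuple from $B_\xi$ and the $b_\xi$ are distinct. So after passing to a set of indices of size $\lambda$ the $B_\xi$ are distinct. The cardinal $\lambda$ is regular, and for $\mu<\lambda$ we have $\mu\le2^{\aleph_0}$, so $\mu^{\aleph_0}\le2^{\aleph_0}<\lambda$. So there are $I\subseteq\lambda$, $|I|=\lambda$, and $C$ with $B_\xi\cap B_\eta=C$ for distinct $\xi,\eta\in I$. As an intersection of closed sets, $C$ is closed.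

**Step 3: two conjugate members.** Fix bijections $\epsilon_\xi:\omega\to B_\xi$. Consider the data consisting of the map $\epsilon_\xi^{-1}|_C:C\to\omega$, the tuple $\epsilon_\xi^{-1}(b_\xi)$, and the $L$-structure on $\omega$ pulled back by $\epsilon_\xi$. There are at most $2^{\aleph_0}$ possibilities, so some $\xi<\eta$ in $I$ have the same data. Then $g=\epsilon_\eta\epsilon_\xi^{-1}:B_\xi\to B_\eta$ is an isomorphism, the identity on $C$, with $g(b_\xi)=b_\eta$.

**Step 4: three copies of the pair.** Let $D=\mathrm{cl}(B_\xi\cup B_\eta)$. For $i\in\mathbb Z/3$ take an isomorphic copy $h_i:B_\xi\to X_i$ with $h_i|_C=\mathrm{id}$, the $X_i$ meeting pairwise only in $C$. Let $E_i$ be a copy of $D$ via an isomorphism $d_i:D\to E_i$ with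
$$d_i|_{B_\xi}=h_i,\qquad d_i|_{B_\eta}=h_{i+1}g^{-1}.$$
This prescribes a well-defined injection on $B_\xi\cup B_\eta$: $B_\xi\cap B_\eta=C$, both maps are the identity on $C$, and $X_i\cap X_{i+1}=C$. The structure induced on $X_i$ by $E_i$ is the one transported by $h_i$ from $B_\xi$; the one induced on $X_i$ by $E_{i-1}$ is transported by $h_ig^{-1}$ from $B_\eta$. They agree as $g$ is an isomorphism. $X_i$ and $X_{i+1}$ are closed in $E_i$ and meet in $C$, and $E_i$ is their closure. So the hypotheses of Lemma 13 hold.

**Step 5: the contradiction.** Lemma 13 gives a countable $E\models T^-$ amalgamating the $E_i$. By Corollary 10(i), starting from $\emptyset$, we may take $E$ to be a closed subset of $\mathfrak M$. Put $b^i=h_i(b_\xi)$. The map $d_i:D\to d_i(D)$ is now an isomorphism between closed subsets of $\mathfrak M$, so it is elementary by Corollary 10(ii). It maps $(b_\xi,b_\eta)$ to $(h_i(b_\xi),h_{i+1}g^{-1}(b_\eta))=(b^i,b^{i+1})$. Hence $\Theta(b^0,b^1)$, $\Theta(b^1,b^2)$, $\Theta(b^2,b^0)$, so $\Theta(b^0,b^0)$ by transitivity, contradicting irreflexivity.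

So $T$ does not have SOP. Together with Lemma 8, Corollary 10(iii) and Lemma 11 this proves **Theorem A**. $\blacksquare$

## 10. Supersimplicity and SU-rank 2

Recall that a complete theory (in a countable language) is *simple* if every type $\mathrm{tp}(a/B)$ of a finite tuple does not fork over some countable subset of $B$, and *supersimple* if a finite subset can always be chosen. The SU-rank of a type is defined by: $SU(p)\ge0$ always; $SU(p)\ge\alpha+1$ if $p$ has a forking extension $q$ with $SU(q)\ge\alpha$; at limits one takes all smaller values. In a simple theory a nonforking extension has the same SU-rank.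

We use the Kim–Pillay theorem (B. Kim, A. Pillay, *Simple theories*, Ann. Pure Appl. Logic 88 (1997), Thm 4.2): if an automorphism-invariant relation satisfies symmetry, finite character, transitivity, extension, local character and the independence theorem over models, then the theory is simple and the relation is nonforking.

For small subsets of $\mathfrak M$ define
$$A\perp_CB\quad\Longleftrightarrow\quad \mathrm{cl}(AC)\cap\mathrm{cl}(BC)=\mathrm{cl}(C).$$

**Invariance, symmetry, finite character.** The first two are clear. Finite character holds since $\mathrm{cl}$ is finitary, by (4).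

**Transitivity:** for $B\subseteq C\subseteq D$, $A\perp_BD$ if and only if $A\perp_BC$ and $A\perp_CD$. Replacing $B,C,D$ by their closures and $A$ by $\mathrm{cl}(AB)$, we may take $B\subseteq C\subseteq D$ closed and $A\supseteq B$ closed. Suppose $A\cap C=B$ and $\mathrm{cl}(AC)\cap D=C$. Then $A\cap D\subseteq\mathrm{cl}(AC)\cap D=C$, so $A\cap D\subseteq A\cap C=B$, and $A\cap D=B$. Conversely let $A\cap D=B$. Then $A\cap C=B$. Also
$$N(\mathrm{cl}(AC))\cap N(D)=(N(A)\cup N(C))\cap N(D)=N(B)\cup N(C)=N(C).$$
On rows in $N(C)\setminus N(A)$, $\mathrm{cl}(AC)$ equals $C$. On rows in $N(C)\cap N(A)=N(B)$, since $P(C)\le P(D)$, the modular law gives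
$$(P(A)+P(C))\cap P(D)=P(C)+(P(A)\cap P(D))=P(C)+P(B)=P(C),$$
and likewise for $Q$. So $\mathrm{cl}(AC)\cap D=C$ by Lemma 7.

**Extension:** given $a$ and $C\subseteq B$, there is $a'\equiv_Ca$ with $a'\perp_CB$. We may assume that $C\subseteq B$ are closed. Put $A=\mathrm{cl}(aC)$, and replace $A$ by a copy over $C$ with $A\cap B=C$. We apply Lemma 12 to the two structures $A,B$ over $C$. On a row in $N(C)$ choose complements $P(A)=P(C)\oplus P_1$, $Q(B)=Q(C)\oplus Q_1$, and define the mixed form on $P(A)\times Q(B)$ by the form of $B$ on $P(C)\times Q(B)$, the form of $A$ on $P(A)\times Q(C)$ (these agree on $P(C)\times Q(C)$), and $0$ on $P_1\times Q_1$. Proceed likewise for $P(B)\times Q(A)$. Then (2) holds by construction. Lemma 12 gives $E\models T^-$ containing $A$ and $B$ as closed sets with $A\cap B=C$. Embed $E$ into $\mathfrak M$ over $B$ by Corollary 10(i). By Corollary 10(ii) the image $A'$ of $A$, with the image $a'$ of $a$, realizes the type of $A$ over $C$. Moreover $A'=\mathrm{cl}(a'C)$ and $A'\cap B=C$, i.e. $a'\perp_CB$.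

**Local character, with finite sets:** for a finite tuple $a=(a_1,\dots,a_k)$ and a set $B$ there is a finite $B_0\subseteq B$ with $a\perp_{B_0}B$. Choose first a finite $B_0\subseteq B$ such that each $\pi(a_i)$ that lies in $\mathrm{cl}(B)$ lies in $\mathrm{cl}(B_0)$; recall $\pi(a_i)=a_i$ for $a_i\in N$. For $a_i\in V$ with $\pi(a_i)\in\mathrm{cl}(B)$, in row $\rho$, choose $p_i\in P_\rho(\mathfrak M)$ projecting to $a_i$. Enlarge $B_0$, keeping it finite, so that each of the finitely many linear combinations of those $p_i$ in a common row $\rho$ which lies in $P_\rho(\mathrm{cl}(B))$ lies in $P_\rho(\mathrm{cl}(B_0))$. By Lemma 7(b), for a row contained in $N(\mathrm{cl}(B_0))$, membership of $p$ means $p_n\in\mathrm{cl}(B_0)$ for one $n$, so by (4) this is possible. Do the same for the $a_i\in W$ with $\pi(a_i)\in\mathrm{cl}(B)$, regarded as elements of $Q_\rho(\mathfrak M)$.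

Now $N(\mathrm{cl}(aB_0))$ is the union of $N(\mathrm{cl}(B_0))$ and the orbits of the $\pi(a_i)\notin\mathrm{cl}(B)$, so
$$N(\mathrm{cl}(aB_0))\cap N(\mathrm{cl}(B))=N(\mathrm{cl}(B_0)).$$
For rows $\rho\subseteq N(\mathrm{cl}(B_0))$ we have $P_\rho(\mathrm{cl}(aB_0))=P_\rho(\mathrm{cl}(B_0))+\Lambda$, where $\Lambda$ is the span of the $p_i$ in row $\rho$. By the modular law and the choice of $B_0$,
$$(P_\rho(\mathrm{cl}(B_0))+\Lambda)\cap P_\rho(\mathrm{cl}(B))=P_\rho(\mathrm{cl}(B_0))+(\Lambda\cap P_\rho(\mathrm{cl}(B)))=P_\rho(\mathrm{cl}(B_0)).$$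
Likewise for $Q$, with the span of the $a_i\in W$ in row $\rho$. By Lemma 7, $\mathrm{cl}(aB_0)\cap\mathrm{cl}(B)=\mathrm{cl}(B_0)$, i.e. $a\perp_{B_0}B$.

**Independence theorem,** over any closed $C$; elementary submodels of $\mathfrak M$ are closed by Lemma 6. Let $A,B\supseteq C$ with $A\perp_CB$, let $a\equiv_Ca'$, $a\perp_CA$, $a'\perp_CB$. We may take $A$, $B$ closed, so $A\cap B=C$. Put $Y=\mathrm{cl}(aC)$, $Y'=\mathrm{cl}(a'C)$; then $Y\cap A=C=Y'\cap B$. An automorphism over $C$ taking $a$ to $a'$ gives an isomorphism $Y\cong Y'$ over $C$. Let $X$ be a copy of $Y\cong Y'$ over $C$, meeting $A$ and $B$ only in $C$. Apply Lemma 13 to the triple $X_0=A$, $X_1=B$, $X_2=X$ with $E_0=\mathrm{cl}(AB)$, with $E_1$ a copy of $\mathrm{cl}(BY')$ over $B$ in which $Y'$ is replaced by $X$, and with $E_2$ a copy of $\mathrm{cl}(AY)$ over $A$ in which $Y$ is replaced by $X$. The two structures induced on $X$ agree because $Y\cong Y'$ is an isomorphism. Embed the result into $\mathfrak M$ over $\mathrm{cl}(AB)$ by Corollary 10(i), and let $a''$ be the image of the element of $X$ corresponding to $a$ and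 $a'$. By Corollary 10(ii), applied to the isomorphisms from $\mathrm{cl}(AY)$ and $\mathrm{cl}(BY')$ onto their images, $a''\equiv_Aa$ and $a''\equiv_Ba'$. The image of $X$ is $\mathrm{cl}(a''C)$, so by the last clause of Lemma 13 $\mathrm{cl}(a''C)\cap\mathrm{cl}(AB)=C$, i.e. $a''\perp_CAB$.

So $T$ is simple and $\perp$ is nonforking. Since finite sets suffice in local character, $T$ is supersimple.

**SU-rank.** Always $\mathrm{cl}(aX)\cap\mathrm{cl}(X)=\mathrm{cl}(X)$, so $\mathrm{tp}(a/\mathrm{cl}(X))$ is a nonforking extension of $\mathrm{tp}(a/X)$, and it suffices to consider types over closed sets. Let $B\subseteq B'$ be closed. Then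
$$\mathrm{tp}(a/B')\text{ forks over }B\quad\Longleftrightarrow\quad\mathrm{cl}(aB)\cap B'\ne B.$$
Let $a$ be a single element. If $a\in B$, then $\mathrm{cl}(aB)=B$, there is no forking extension, and the rank is $0$. If $a\notin B$, then $\mathrm{tp}(a/\mathrm{cl}(aB))$ forks over $B$, so $SU(a/B)\ge1$. We bound the rank from above in three cases. Each case depends only on $\mathrm{tp}(a/B)$, so it covers all realizations of the type.

- Let $a\in N\setminus B$. The elements of $\mathrm{cl}(aB)\setminus B$ lie in or over the orbit of $a$. So if $\mathrm{tp}(a/B')$ forks over $B$, then $B'$ contains such an element, hence the whole orbit, and $a\in B'$. Every forking extension has rank $0$, and $SU(a/B)=1$.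
- Let $a\in V\setminus B$ and $\pi(a)\in B$, in row $\rho$. Then $\mathrm{cl}(aB)$ differs from $B$ only in $P_\rho(\mathrm{cl}(aB))=P_\rho(B)+\langle p\rangle$, where $p_{\pi(a)}=a$. If $\mathrm{cl}(aB)\cap B'\ne B$, then $p+x\in P_\rho(B')$ for some $x\in P_\rho(B)\subseteq P_\rho(B')$. So $p\in P_\rho(B')$, i.e. $a\in B'$. Hence $SU(a/B)=1$. The same holds for $a\in W\setminus B$ with $\pi(a)\in B$, using $Q_\rho(\mathrm{cl}(aB))=Q_\rho(B)+\langle a\rangle$.
- Let $a\in V\cup W$ and $\pi(a)\notin B$. The elements of $\mathrm{cl}(aB)\setminus B$ lie in or over the orbit of $\pi(a)$. So forking implies $\pi(a)\in B'$, and then $SU(a/B')\le1$ by the previous cases. Thus $SU(a/B)\le2$.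

The value $2$ is attained. Let $B$ be small and closed. The definable set $N$ is infinite, hence large in $\mathfrak M$, so there is $n\in N\setminus B$. The fibre $V_n$ is infinite and definable over $n$, hence large, so there is $a\in V_n\setminus\mathrm{cl}(Bn)$. Then $\mathrm{tp}(a/\mathrm{cl}(Bn))$ forks over $B$, because $n\in\mathrm{cl}(aB)\cap\mathrm{cl}(Bn)$ and $n\notin B$. It has rank $1$ by the second case. So $SU(a/B)=2$. This proves **Theorem B**. $\blacksquare$
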